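# Compact quotients of the space of positive lines in $\mathbb C^{p,q}$

## 1. The case $p>q$: two positive planes must meet

Fix integers $p,q\ge 1$. On $E=\mathbb C^{p+q}$ take the Hermitian form
$$b(v,w)=\sum_{i\le p}\bar v_iw_i-\sum_{i>p}\bar v_iw_i .$$
Orthogonality $\perp$ of subspaces of $E$ always refers to $b$. Let $G=U(p,q)$ be the group of complex-linear maps preserving $b$, and let
$$X=\mathbb P^{p-1,q}\mathbb C=\{\ell\in P(E): b>0\text{ on }\ell\setminus 0\}$$
be the set of positive lines, an open subset of $\mathbb P^{p+q-1}\mathbb C$. For $p=1$, normalizing $z_1=1$ shows that $X$ is the open unit ball in $\mathbb C^q$. For $p=2,q=1$ it is the complement of a closed ball in $\mathbb P^2\mathbb C$.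

**The metric.** For $\ell\in X$ choose $v\in\ell$ with $b(v,v)=1$. A vector $u\in\ell^\perp$ defines the tangent vector $\frac{d}{ds}\big|_{0}[v+su]$, and this identifies $T_\ell X=\mathrm{Hom}(\ell,\ell^\perp)\cong\ell^\perp$. Put
$$g(u,u')=\mathrm{Re}\,b(u,u').$$
Replacing $v$ by $zv$ with $|z|=1$ replaces $u$ by $zu$, so $g$ is well defined. It is $G$-invariant of signature $(p-1,q)$, counted in complex dimensions. The natural indefinite Kähler metric is this one up to a constant factor, which does not affect isometries.

**Definition.** A group $\Gamma$ acts *properly discontinuously* on $X$ if for every compact $C\subset X$ only finitely many $\gamma\in\Gamma$ satisfy $\gamma C\cap C\ne\emptyset$. The manifold $X$ is *$\Gamma$-periodic* if there is a group $\Gamma$ of holomorphic isometries acting freely and properly discontinuously on $X$ with $\Gamma\backslash X$ compact. As $X$ is simply connected, this means that $X$ is the universal cover of a compact indefinite Kähler manifold.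

For instance, for $p=q=1$ the space $X$ is the unit disc and $g$ is minus the Poincaré metric, up to scale. A compact Riemann surface of genus at least two is a quotient.

The question is Question 6 in "Hidden Symmetries and Spectrum of the Laplacian on an Indefinite Riemannian Manifold": for which $(p,q)$ is $X$ $\Gamma$-periodic? Three answers are recorded there as known: no if $p>q$; yes if $p=1$; yes if $p=2$ and $q$ is even. We begin with the first.

**Reduction to linear groups.** *This step replaces abstract isometries by matrices.* The group $G$ acts transitively on $X$ (Witt). The stabilizer of $\ell$ contains the maps that are the identity on $\ell$ and an arbitrary isometry of $(\ell^\perp,b)$ on $\ell^\perp$, so it acts on $T_\ell X\cong\ell^\perp$ through all of $U(p-1,q)$. A complex-linear map preserving $\mathrm{Re}\,b$ preserves $b$, because $\mathrm{Im}\,b(u,u')=\mathrm{Re}\,b(iu,u')$. Hence for any holomorphic isometry $\phi$ of $X$ there is an element of $G$ with the same value and the same differential as $\phi$ at one point. An isometry of a connected pseudo-Riemannian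 manifold is determined by these data. Here $X$ is connected: writing $v=v^++v^-$ along $\mathbb C^p\oplus\mathbb C^q$, the homotopy $[v^++tv^-]$ retracts $X$ onto $\mathbb P^{p-1}\mathbb C$. So every holomorphic isometry comes from $PU(p,q)$.

Dividing by a $(p+q)$-th root of the determinant shows that $SU(p,q)\to PU(p,q)$ is onto, and its kernel is finite. Replace $\Gamma$ by its preimage in $SU(p,q)$. The set of elements with $\gamma C\cap C\neq\emptyset$ is the preimage of a finite set under a map with finite kernel, so the action is still properly discontinuous, and it is still cocompact. From now on $\Gamma\subset U(p,q)$; the action need not be free. By cocompactness fix a compact $D\subset X$ with $\Gamma D=X$.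

*The group $\Gamma$ is infinite.* Since $q\ge1$, $X$ is a nonempty proper open subset of the connected space $P(E)$, so it is not closed and hence not compact. If $\Gamma$ were finite, $X=\Gamma D$ would be compact.

Let $e_1,\dots,e_{p+q}$ be the standard basis and $V_o=\mathbb C^p=\mathrm{span}(e_1,\dots,e_p)$. The set $P(V_o)\cong\mathbb P^{p-1}\mathbb C$ of its lines is a compact subset of $X$.

**Proposition 1.** If a group of holomorphic isometries acts properly discontinuously and cocompactly on $X$, then $p\le q$.

*Proof.* Suppose $p>q$. For every $\gamma\in\Gamma$ we have $\dim V_o+\dim\gamma V_o=2p>p+q$, so $V_o\cap\gamma V_o\ne 0$. A line in this intersection lies in $P(V_o)\cap\gamma P(V_o)$. Proper discontinuity for the compact set $P(V_o)$ makes $\Gamma$ finite, a contradiction. $\square$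

What changes when $p\le q$? Two positive $p$-planes may now be disjoint, and all but finitely many translates $\gamma V_o$ must be disjoint from $V_o$. The intersection argument turns into a demand that $\gamma V_o$ move away from $V_o$. These notes make the demand quantitative and follow $\gamma V_o$ to infinity, where it becomes an isotropic $p$-plane. The isotropic planes obtained organize all isotropic lines into a product, and characteristic classes rarely allow that.

## 2. Two families of examples, and the theorems

**The model for $p=2$, $q=2n$.** View $\mathbb H^{1+n}$ as a right $\mathbb H$-space with $b_{\mathbb H}(v,w)=\bar v_0w_0-\sum_{i\ge1}\bar v_iw_i$, and write $\mathbb H=\mathbb C\oplus j\mathbb C$. The $\mathbb C$-component of $b_{\mathbb H}$ is a complex Hermitian form for right multiplication by $\mathbb C$. It agrees with $b_{\mathbb H}$ on pairs $(v,v)$, so its signature is $(2,2n)$. Thus $\mathbb H^{1,n}=\mathbb C^{2,2n}$ and $Sp(1,n)\subset U(2,2n)$. An isotropic quaternionic line has the form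
$$\{(h,\eta h):h\in\mathbb H\},\qquad \eta\in\mathbb H^n,\ |\eta|=1,$$
and is an isotropic complex $2$-plane, namely the graph of $A_\eta:h\mapsto\eta h$. For $|v|=|w|=1$ there is exactly one $\eta$ with $A_\eta v=w$, namely $\eta=wv^{-1}$. So
$$S^3\times S^{4n-1}\to S^3\times S^{4n-1},\qquad (v,\eta)\mapsto(v,\eta v)$$
is a homeomorphism. In words: the isotropic complex lines of $\mathbb C^{2,2n}$ are partitioned by a family of isotropic $2$-planes indexed by a sphere.

**Existence.** *This part treats the pairs with a positive answer.* For $p=1$, $X$ is complex hyperbolic space, with compact stabilizers in $PU(1,q)$, and torsion-free cocompact lattices of $PU(1,q)$ exist (Borel, Selberg). For $p=2$, $q=2n$, a vector $v$ with $b(v,v)=1$ can be completed to an orthonormal quaternionic basis, since its quaternionic complement is negative definite. So $Sp(1,n)$ is transitive on such vectors, hence on $X$. The stabilizer of $v\mathbb C$ consists of the $\gamma$ with $\gamma v=vz$, $|z|=1$, and an arbitrary isometry of the complement; it is $U(1)\times Sp(n)$, which is compact. A torsion-free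 cocompact lattice in $Sp(1,n)$ therefore acts properly discontinuously and cocompactly on $X$. The action is free because point stabilizers in the lattice are finite, hence trivial.

**Theorem A.** Suppose a group $\Gamma$ of holomorphic isometries acts properly discontinuously (not necessarily freely) on $X$ with compact quotient. Then $p\le q$, and there is a homeomorphism
$$\mathbb P^{p-1}\mathbb C\times S^{2q-1}\cong S(\zeta),\qquad \zeta=\mathrm{Hom}(L,\mathbb C^q),$$
commuting with the projections to $\mathbb P^{p-1}\mathbb C$. Here $L$ is the tautological line bundle and $S(\zeta)$ is the unit sphere bundle. Consequently $p=1$, or $p=2$ and $q$ is even.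

Thus for $2\le p\le q$, except for $p=2$ with $q$ even, $\mathbb P^{p-1,q}\mathbb C$ is not $\Gamma$-periodic. Together with the existence part: $\mathbb P^{p-1,q}\mathbb C$ is $\Gamma$-periodic if and only if $p=1$, or $p=2$ and $q$ is even.

**Theorem B.** For $\mathbb F=\mathbb R,\mathbb C,\mathbb H$ let $X_{\mathbb F}$ be the space of positive $\mathbb F$-lines in $\mathbb F^{p,q}$. If a subgroup of $U(p,q;\mathbb F)$ acts properly discontinuously and cocompactly on $X_{\mathbb F}$, then $p\le q$ and the sphere bundle of $\mathrm{Hom}_{\mathbb F}(L,\mathbb F^q)$ over $\mathbb P^{p-1}\mathbb F$ is topologically trivial. Hence: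

* $\mathbb F=\mathbb C$: such a group exists iff $p=1$, or $p=2$ and $q$ is even.
* $\mathbb F=\mathbb H$: such a group exists iff $p=1$.
* $\mathbb F=\mathbb R$: a necessary condition is $2^{\varphi(p-1)}\mid q$, where $\varphi(n)=\#\{0<j\le n: j\equiv 0,1,2,4 \bmod 8\}$.

Sections 3–8 prove Theorem A; Section 9 proves Theorem B. Throughout, $\Gamma\subset U(p,q)$ is as after the reduction, and $p\le q$ by Proposition 1.

## 3. How far $\gamma V_o$ is from $V_o$

For $v\in E$ write $v=v^++v^-$ along $E=V_o\oplus V_o^\perp$, and let $|v|^2=b(v^+,v^+)-b(v^-,v^-)$, the standard norm. Its stabilizer in $G$ is $K=U(p)\times U(q)$. For $\ell\in X$ and $v\in\ell$ with $b(v,v)=1$ define $\rho(\ell)\ge0$ by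
$$\sinh\rho(\ell)=|v^-|,\qquad\text{equivalently}\qquad \cosh\rho(\ell)=|v^+| .$$
The sublevel set $\{\rho\le R\}$ is the image of the compact set of $v$ with $b(v,v)=1$, $|v^-|\le R'$ (where $R'=\sinh R$), so it is compact. Also $\rho^{-1}(0)=P(V_o)$. For any nonzero $v\in\ell$ we have $\sinh^2\rho=|v^-|^2/(|v^+|^2-|v^-|^2)$. This is smooth, so $\rho$ is continuous on $X$ and smooth on $X\setminus P(V_o)$. For $p=1$, $\rho$ is the hyperbolic distance to the point $V_o$, with $-g$ as the metric.

**Cartan decomposition.** Since $p\le q$, every $\gamma\in U(p,q)$ can be written $\gamma=kak'$ with $k,k'\in K$ and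
$$ae_i=\cosh\lambda_i\,e_i+\sinh\lambda_i\,e_{p+i},\quad ae_{p+i}=\sinh\lambda_i\,e_i+\cosh\lambda_i\,e_{p+i}\quad(i\le p),\qquad ae_j=e_j\quad(j>2p),$$
where $\lambda_1\ge\dots\ge\lambda_p\ge0$. We have $a(e_i\pm e_{p+i})=e^{\pm\lambda_i}(e_i\pm e_{p+i})$, and $k,k'$ are unitary. So the singular values of $\gamma$ are
$$e^{\lambda_1}\ge\dots\ge e^{\lambda_p}\ \ge\ 1\ (q-p\text{ times})\ \ge\ e^{-\lambda_p}\ge\dots\ge e^{-\lambda_1}.\tag{1}$$
Take a unit vector $x=\sum_{i\le p}x_ie_i$ in $V_o$. The vector $\gamma k'^{-1}x=kax$ has $b$-square $1$, and its negative part has norm $(\sum\sinh^2\lambda_i|x_i|^2)^{1/2}\ge\sinh\lambda_p$, with equality for $x=e_p$. Hence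
$$\lambda_p(\gamma)=\min\{\rho(\ell):\ell\in P(\gamma V_o)\}.\tag{2}$$

**What proper discontinuity alone gives.** If $\lambda_p(\gamma)\le R$, then by (2) $\gamma P(V_o)$ meets the compact set $\{\rho\le R\}\supset P(V_o)$, so only finitely many such $\gamma$ exist. Thus $\lambda_p(\gamma)\to\infty$ as $\gamma$ leaves finite sets. One is tempted to go to the boundary at once, but this information has no rate, and limits along paths in the group need one.

Here is an example. The group $SL(2,\mathbb R)$ preserves the Hermitian form with matrix $iJ$, where $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. The matrix $iJ$ is Hermitian with eigenvalues $\pm1$, so it is unitarily equivalent to $\mathrm{diag}(1,-1)$. Hence $SL(2,\mathbb R)$ is conjugate by a unitary matrix into $U(1,1)$, and singular values are unchanged. For $u^n=\begin{pmatrix}1&n\\0&1\end{pmatrix}$ the sum of the squares of the entries gives $e^{2\lambda_1}+e^{-2\lambda_1}=2+n^2$, so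
$$\lambda_1(u^n)=\mathrm{arsinh}(|n|/2),$$
which grows like $\log|n|$. The group $\langle u\rangle$ is discrete, so it acts properly discontinuously on the disc, but not cocompactly. So growth of $\lambda_p$ that is linear in the word length cannot come from proper discontinuity alone; it must use the compact quotient.

## 4. Linear growth from a compact quotient

The aim of this section is $\lambda_p(\gamma)\ge c|\gamma|-c'$ for a word length $|\cdot|$. A compact quotient of a Riemannian manifold compares word length with distance, but our metric $g$ is indefinite. We choose a $\Gamma$-invariant Riemannian metric $h$ and bound $h$-distance by $\rho$. The natural way to do so is to descend $\rho$ along its gradient.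

**Lemma 2 (the $g$-gradient of $\rho$).** If $\rho=\rho(\ell)>0$, there is $n\in T_\ell X$ with $g(n,n)=-1$ and $d\rho(u)=-g(n,u)$ for all $u\in T_\ell X$.

*Proof.* Write $v=\cosh\rho\,e_++\sinh\rho\,e_-$ with $e_+\in V_o$, $e_-\in V_o^\perp$, $b(e_\pm,e_\pm)=\pm1$. (Here $e_\pm$ are not basis vectors.) Put $n=\sinh\rho\,e_++\cosh\rho\,e_-$. Then
$$b(v,n)=\cosh\rho\sinh\rho-\sinh\rho\cosh\rho=0,\qquad b(n,n)=\sinh^2\rho-\cosh^2\rho=-1,$$
so $n\in\ell^\perp=T_\ell X$, and $\cosh\rho\,n-\sinh\rho\,v=e_-$. For $u\in\ell^\perp$ we have $b(v+su,v+su)=1+s^2b(u,u)$, so normalizing $v+su$ has no first-order effect at $s=0$. Differentiating $\sinh^2\rho=-b(v^-,v^-)$ along $v+su$ gives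
$$2\sinh\rho\cosh\rho\,d\rho(u)=-2\,\mathrm{Re}\,b(v^-,u^-)=-2\sinh\rho\,\mathrm{Re}\,b(e_-,u).$$
Since $b(v,u)=0$, $b(e_-,u)=\cosh\rho\,b(n,u)$. Divide by $2\sinh\rho\cosh\rho$. $\square$

**Step 1: an invariant Riemannian metric.** *This step builds $h$.* Let $h_0$ be any Riemannian metric on $X$ and $\chi\ge0$ a smooth compactly supported function, positive on $D$. Put $h=\sum_{\gamma\in\Gamma}\gamma^*(\chi h_0)$. By proper discontinuity the sum is locally finite, so $h$ is smooth and $\Gamma$-invariant. It is positive definite because every point lies in some $\gamma D$. By local compactness, for some $\varepsilon>0$ all closed $\varepsilon$-balls centered in $D$ are compact. By invariance all closed $\varepsilon$-balls are compact, so $h$ is complete.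

**Where the naive descent fails.** We would like to flow along $\pm n$ and bound the $h$-length of the flow line. But all we know is $g(n,n)=-1$. For $p\ge2$ the vectors of a tangent space with $g=-1$ form an unbounded hyperboloid, so $h(n,n)$ is not controlled. The remedy is to project $n$ to a $\Gamma$-invariant subbundle on which $g$ is negative definite. There $g$ and $h$ are comparable, and the projection only makes $n$ more negative.

**Step 2: an invariant negative subbundle.** *This step makes $g$ and $h$ comparable in the directions we need.* Write $g=h(S\cdot,\cdot)$ with $S$ smooth, $h$-self-adjoint and invertible. Let $F$ and $F'$ be the sums of the negative and of the positive eigenspaces of $S$. The projections onto $F'$ and $F$ are $\frac12(1\pm S(S^2)^{-1/2})$, which are smooth since $S^2$ is positive definite. So $F,F'$ are smooth subbundles, and they are $\Gamma$-invariant because $g,h$ are. We have $TX=F\oplus F'$. The sum is $h$-orthogonal and $S$-invariant, hence $g$-orthogonal, and $g$ is negative definite on $F$ and positive definite on $F'$. The ratio $h(u,u)/|g(u,u)|$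 for $0\ne u\in F$ is bounded over $D$, by compactness of the $h$-unit sphere bundle of $F|_D$. It is $\Gamma$-invariant, so there is $C_1$ with
$$h(u,u)\le C_1^2\,|g(u,u)|\qquad(u\in F).\tag{3}$$

**Lemma 3.** For all $\ell\in X$: $\ \mathrm{dist}_h(\ell,P(V_o))\le C_1\,\rho(\ell)$.

*Proof.* Let $\rho_0=\rho(\ell)>0$. On $X\setminus P(V_o)$ the field $n$ of Lemma 2 is minus the $g$-gradient of $\rho$, hence smooth. Decompose $n=n_F+n'$ along $F\oplus F'$. From $-1=g(n_F,n_F)+g(n',n')$ and $g(n',n')\ge0$ we get
$$m:=-g(n_F,n_F)\ge1 .$$
Put $W=-n_F/m$. By Lemma 2 and orthogonality $d\rho(n_F)=-g(n,n_F)=-g(n_F,n_F)=m$, so $d\rho(W)=-1$. By (3),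
$$|W|_h\le C_1|g(W,W)|^{1/2}=C_1m^{-1/2}\le C_1 .$$
Along the integral curve of $W$ from $\ell$, $\rho$ decreases at unit speed. Up to time $t<\rho_0$ the curve stays in $\{\rho_0-t\le\rho\le\rho_0\}$, a compact subset of $X\setminus P(V_o)$, so it is defined on $[0,\rho_0)$. At time $t$ it is within $h$-distance $C_1t\le C_1\rho_0$ of $\ell$. As $t\to\rho_0$ we have $\rho\to0$, and by compactness of $\{\rho\le\rho_0\}$ the curve accumulates at a point of $\rho^{-1}(0)=P(V_o)$. So that set is within distance $C_1\rho_0$ of $\ell$. $\square$

For $p=1$ we have $F=TX$ and the projection does nothing.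

**Step 3: comparison with word length.** By Step 1 and Hopf–Rinow, $(X,h)$ is a proper geodesic space on which $\Gamma$ acts isometrically, properly discontinuously and cocompactly. The Milnor–Švarc lemma says that $\Gamma$ is finitely generated and that, for a word length $|\cdot|$ and a base point $x_0\in P(V_o)$, there are $a_1,a_1'>0$ with $\mathrm{dist}_h(\gamma x_0,x_0)\ge a_1|\gamma|-a_1'$. Let $\delta$ be the $h$-diameter of $P(V_o)$. Since $\gamma$ is an $h$-isometry, every $\ell\in\gamma P(V_o)$ satisfies
$$\mathrm{dist}_h(\ell,P(V_o))\ge a_1|\gamma|-a_1'-2\delta .$$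
Lemma 3 turns this into $\rho(\ell)\ge c|\gamma|-c'$ on $P(\gamma V_o)$, with constants $c,c'>0$. By (2) and (1),
$$\lambda_p(\gamma)\ge c|\gamma|-c',\qquad \frac{\sigma_{p+1}(\gamma)}{\sigma_p(\gamma)}\le e^{-\lambda_p(\gamma)}\le e^{c'}e^{-c|\gamma|}\qquad(\gamma\in\Gamma).\tag{4}$$
(The ratio is $e^{-\lambda_p}$ if $q>p$ and $e^{-2\lambda_p}$ if $q=p$.)

## 5. Limits of translated planes

**Recollections.** For $g\in GL(d,\mathbb R)$ let $\sigma_1(g)\ge\dots\ge\sigma_d(g)$ be the singular values. If $\sigma_k(g)>\sigma_{k+1}(g)$, let $U_k(g)$ be the span of the $k$ longest axes of the image under $g$ of the unit ball. For example, if $g=k\,\mathrm{diag}(4,\frac14)\,k'$ with $k,k'$ rotations of $\mathbb R^2$, then $U_1(g)=k\,\mathbb Re_1$, independently of $k'$. We use the same notation over $\mathbb C$.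

A finitely generated group $\Gamma$ is word hyperbolic if geodesic triangles in its Cayley graph are uniformly thin. Its boundary $\partial\Gamma$ is the set of geodesic rays from $1$ up to bounded distance. The space $\Gamma\cup\partial\Gamma$ is compact and metrizable. If $\gamma_n\to\eta\in\partial\Gamma$, any limit ray of the geodesics $[1,\gamma_n]$ ends at $\eta$. For a free group, $\partial\Gamma$ is the Cantor set of infinite reduced words; for the fundamental group of a closed surface of genus at least two it is a circle.

We use the following theorem from Bochi–Potrie–Sambarino, *Anosov representations and dominated splittings*, J. Eur. Math. Soc. 21 (2019), Theorem 3.2 and Section 4, and Kapovich–Leeb–Porti, *A Morse lemma for quasigeodesics in symmetric spaces and euclidean buildings*, Geom. Topol. 22 (2018).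

**Theorem 4 (Kapovich–Leeb–Porti; Bochi–Potrie–Sambarino).** Let $\Gamma\subset GL(d,\mathbb R)$ be finitely generated, $1\le k\le d/2$, and suppose $\sigma_{k+1}(\gamma)/\sigma_k(\gamma)\le Ce^{-c|\gamma|}$ for all $\gamma\in\Gamma$, with constants $C,c>0$. Then $\Gamma$ is word hyperbolic. There are continuous $\Gamma$-equivariant maps $\xi:\partial\Gamma\to\mathrm{Gr}_k(\mathbb R^d)$ and $\theta:\partial\Gamma\to\mathrm{Gr}_{d-k}(\mathbb R^d)$ with $\xi(\eta)=\lim U_k(\gamma_n)$ and $\theta(\eta)=\lim U_{d-k}(\gamma_n)$ along every geodesic ray $(\gamma_n)$ from $1$ to $\eta$. Moreover $\xi(\eta)\oplus\theta(\eta')=\mathbb R^d$ whenever $\eta\ne\eta'$.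

The plane $U_{d-k}(\gamma_n)$ is defined for large $n$, because $\sigma_{d-k+1}(\gamma)/\sigma_{d-k}(\gamma)=\sigma_{k+1}(\gamma^{-1})/\sigma_k(\gamma^{-1})$ and $|\gamma^{-1}|=|\gamma|$. A model case is a cocompact lattice in $SL(2,\mathbb R)$ with $d=2,k=1$. Its elements have singular values $e^{\pm t/2}$, where $t$ is the distance by which a base point of the hyperbolic plane is moved, so the gap is exponential in $|\gamma|$ by Milnor–Švarc. Here $\xi=\theta$ maps $\partial\Gamma$ to $\mathbb P^1\mathbb R$, and transversality says that $\xi$ is injective.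

**Applying the theorem.** *This step produces isotropic limit planes.* Let
$$E^u=\mathrm{span}(e_i+e_{p+i})_{i\le p},\qquad E^s=\mathrm{span}(e_i-e_{p+i})_{i\le p},\qquad E^0=\mathrm{span}(e_j)_{j>2p}.$$
They are mutually orthogonal for the standard Hermitian product, and $a$ acts on their basis vectors by $e^{\lambda_i}$, $e^{-\lambda_i}$ and $1$. If $\lambda_p(\gamma)>0$ and $\gamma=kak'$, then
$$U_p(\gamma)=kE^u=:I(\gamma),\qquad U_q(\gamma)=k(E^u\oplus E^0)=I(\gamma)^\perp .$$
Indeed $E^u$ is $b$-isotropic of dimension $p$. The space $E^u\oplus E^0$ lies in $(E^u)^\perp$, and both have dimension $q$.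

View $\Gamma\subset GL(p+q,\mathbb C)\subset GL(2(p+q),\mathbb R)$. Each complex singular value occurs twice as a real one. So by (4), Theorem 4 applies with $d=2(p+q)$ and $k=2p$, and $2p\le d/2$ because $p\le q$. The planes $U_{2p}$ and $U_{d-2p}=U_{2q}$ over $\mathbb R$ are $I(\gamma)$ and $I(\gamma)^\perp$. Isotropic complex $p$-planes form a closed set and $\perp$ is continuous, so each $\xi(\eta)$ is an isotropic complex $p$-plane, and $\theta(\eta)=\xi(\eta)^\perp\supset\xi(\eta)$. Transversality gives
$$\xi(\eta)\cap\xi(\eta')\subset\xi(\eta)\cap\theta(\eta')=0\qquad(\eta\ne\eta').\tag{5}$$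

Theorem 4 gives convergence only along rays from $1$. We need it along arbitrary sequences.

**Lemma 5.** If $\gamma_n\in\Gamma$ and $\gamma_n\to\eta\in\partial\Gamma$, then $I(\gamma_n)\to\xi(\eta)$.

*Proof.* For $p$-dimensional subspaces put $d(U,U')=\max_{u\in U,|u|=1}\mathrm{dist}(u,U')$. Then $d(U,U'')\le d(U,U')+d(U',U'')$: for a unit vector $u\in U$ its projection $u'$ to $U'$ has $|u'|\le1$ and $|u-u'|\le d(U,U')$, and $\mathrm{dist}(u',U'')\le d(U',U'')$. Moreover $U_n\to U$ in the Grassmannian if and only if $d(U_n,U)\to0$. If $d(U_n,U)\to 0$, every limit point of $(U_n)$ is contained in $U$ and equals it by dimension; the converse is continuity.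

*One step in the group.* Let $s$ be a generator or an inverse of one, and suppose $\lambda_p(g),\lambda_p(gs)>0$. We claim
$$d(U_p(gs),U_p(g))\le\|s\|\,\|s^{-1}\|\,\frac{\sigma_{p+1}(g)}{\sigma_p(g)}.$$
Take a unit vector $u\in U_p(gs)$ and write $u=gsx$ with $x$ in the span of the top $p$ right singular vectors of $gs$. Then $1=|u|\ge\sigma_p(gs)|x|$, and $\sigma_p(g)=\sigma_p(gs\cdot s^{-1})\le\sigma_p(gs)\|s^{-1}\|$, so $|x|\le\|s^{-1}\|/\sigma_p(g)$. The component of $u=g(sx)$ orthogonal to $U_p(g)$ has norm at most $\sigma_{p+1}(g)|sx|\le\sigma_{p+1}(g)\|s\||x|$. This proves the claim.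

*Summation.* It suffices to show that every subsequence has a further subsequence along which the lemma holds. By local finiteness of the Cayley graph, pass to a subsequence along which geodesics $[1,\gamma_n]$ converge to a geodesic ray $r$ from $1$ and agree with $r$ up to times $m_n\to\infty$. The ray $r$ ends at $\eta$. The point of $[1,\gamma_n]$ at time $j$ has word length $j$, so by (4) it has $\lambda_p>0$ for $j\ge m_n$ and $n$ large. Adding the one-step estimates from time $m_n$ on, always from the later plane to the earlier one, and using (4), we get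
$$d\big(U_p(\gamma_n),U_p(r(m_n))\big)\le C\sum_{j\ge m_n}e^{-cj}\to0 .$$
Since $U_p(r(m_n))\to\xi(\eta)$ by Theorem 4, the triangle inequality gives $d(U_p(\gamma_n),\xi(\eta))\to0$. $\square$

This summation is the point for which $\lambda_p\to\infty$ without a rate would not have been enough.

## 6. Every isotropic line lies in a limit plane

By (5) the planes $\xi(\eta)$ are pairwise disjoint away from $0$. The next lemma says that they fill the isotropic cone. Cocompactness enters a second time, through the compact set $D$.

**Lemma 6.** Every isotropic line $\ell_\infty\subset E$ is contained in $\xi(\eta)$ for some $\eta\in\partial\Gamma$.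

*Proof.* *Approach $\ell_\infty$ from inside $X$.* Let $\ell_\infty$ be spanned by $v^++v^-$. Then $b(v^+,v^+)=-b(v^-,v^-)>0$, so the lines $\ell_n$ spanned by $(1+\frac1n)v^++v^-$ are positive, and $\ell_n\to\ell_\infty$ in $P(E)$. Write $\ell_n=\gamma_n\ell_n'$ with $\ell_n'\in D$. If some $\gamma$ occurred infinitely often among the $\gamma_n$, then $\ell_\infty$ would lie in the compact set $\gamma D\subset X$, but $\ell_\infty\notin X$. So after passing to a subsequence $|\gamma_n|\to\infty$ and $\gamma_n\to\eta\in\partial\Gamma$.

*Show that $\ell_n$ is close to $P(I(\gamma_n))$.* Write $\gamma_n=k_na_nk_n'$ and pick $v_n\in\ell_n'$ with $b(v_n,v_n)=1$. As $D$ is compact, $|v_n|\le M$ with $M$ independent of $n$. Let $w=k_n'v_n=w^u+w^0+w^s$ along $E^u\oplus E^0\oplus E^s$; then $|w|\le M$. Here $E^u,E^s$ are isotropic, $E^0$ is negative definite and $b$-orthogonal to $E^u\oplus E^s$, and $|b(x,y)|\le|x||y|$. Hence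
$$1=b(w,w)=2\,\mathrm{Re}\,b(w^u,w^s)+b(w^0,w^0)\le2|w^u|\,M,$$
so $|w^u|\ge\frac1{2M}$. By (4), $|a_nw^u|\ge e^{\lambda_p(\gamma_n)}/2M\to\infty$, while $|a_n(w^0+w^s)|\le|w^0+w^s|\le M$. The unit vector $k_na_nw/|a_nw|$ spans $\ell_n$, and its distance to $k_nE^u=I(\gamma_n)$ is
$$\frac{|a_n(w^0+w^s)|}{|a_nw|}\le\frac{M}{|a_nw^u|}\to0 .$$
By Lemma 5, $I(\gamma_n)\to\xi(\eta)$. Since $\ell_n\to\ell_\infty$, it follows that $\ell_\infty\subset\xi(\eta)$. $\square$

For the parabolic group $\langle u\rangle$ of Section 3, the lines $u^n[v]$ accumulate only at the single fixed line of $u$, so an analogous statement fails without cocompactness.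

## 7. A product structure on a sphere bundle

**Graphs.** *This step turns limit planes into linear maps.* An isotropic $p$-plane meets the negative definite space $V_o^\perp$ only in $0$, so it projects isomorphically to $V_o$. Hence $\xi(\eta)$ is the graph of a complex-linear map $A_\eta:V_o\to V_o^\perp$. Isotropy reads $|A_\eta v|=|v|$, and $A_\eta$ depends continuously on $\eta$. Let $S(V_o)=S^{2p-1}$ and $S(V_o^\perp)=S^{2q-1}$ be the unit spheres and define
$$\Psi:S(V_o)\times\partial\Gamma\to S(V_o)\times S(V_o^\perp),\qquad \Psi(v,\eta)=(v,A_\eta v).\tag{6}$$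

* Injective: if $A_\eta v=A_{\eta'}v$, then $0\ne v+A_\eta v\in\xi(\eta)\cap\xi(\eta')$, so $\eta=\eta'$ by (5).
* Surjective: for unit $v\in V_o$ and $w\in V_o^\perp$ the vector $v+w$ is isotropic. By Lemma 6 it lies in some $\xi(\eta)$, so $w=A_\eta v$.

A continuous bijection of compact Hausdorff spaces is a homeomorphism, so $\Psi$ is one. Fixing $v$ gives $\partial\Gamma\cong S^{2q-1}$. In the model of Section 2, the family $A_\eta h=\eta h$ makes the formula (6) a homeomorphism of the same kind.

**Passing to lines.** *This step identifies the quotient of (6) with a bundle.* Since $A_\eta(zv)=zA_\eta v$, $\Psi$ is equivariant for the $U(1)$-actions $z(v,\eta)=(zv,\eta)$ and $z(v,w)=(zv,zw)$. Dividing, and using $\partial\Gamma\cong S^{2q-1}$, we get a homeomorphism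
$$\Phi:\ \mathbb P^{p-1}\mathbb C\times S^{2q-1}\to N:=S(V_o)\times_{U(1)}S(V_o^\perp),\qquad \pi\circ\Phi=\mathrm{pr}_1,\tag{7}$$
where $\pi:N\to\mathbb P^{p-1}\mathbb C$ is the projection. Send the class of $(v,w)$ to the linear map $\mathbb Cv\to V_o^\perp$, $v\mapsto w$; the pair $(zv,zw)$ gives the same map. This identifies $\pi$ with the unit sphere bundle of $\zeta=\mathrm{Hom}(L,\mathbb C^q)=qL^*$. The homeomorphism in Theorem A is proved.

**What cohomology sees.** The first thing to try is the Euler class. Let $x=c_1(L^*)$, so $H^*(\mathbb P^{p-1}\mathbb C;\mathbb Z)=\mathbb Z[x]/x^p$. A trivial sphere bundle has a section, so $e(\zeta)=x^q$ must vanish. That says only $p\le q$, which we know. The cohomology ring of $N$ gives no more. For $p\le q$ the Gysin sequence splits into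
$$0\to H^k(\mathbb P^{p-1}\mathbb C)\to H^k(N)\to H^{k-2q+1}(\mathbb P^{p-1}\mathbb C)\to0 .$$
A class $y\in H^{2q-1}(N)$ mapping to $1$ makes $H^*(N)$ free over $\mathbb Z[x]/x^p$ on $1,y$, and $y^2=0$ since $4q-2>2p+2q-3=\dim N$. This is the ring of $\mathbb P^{p-1}\mathbb C\times S^{2q-1}$.

At the other extreme, if $\Phi$ were linear on fibers, $\zeta$ would be a trivial real vector bundle and its Pontryagin classes would vanish. But the maps $\xi$ and $\Phi$ are only continuous, and $\Phi$ gives no isomorphism of vector bundles. We need invariants finer than the cohomology ring that survive homeomorphisms. They come from the tangent bundles of the total spaces: $N$ and $\mathbb P^{p-1}\mathbb C\times S^{2q-1}$ are closed smooth manifolds.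

## 8. Pontryagin and Stiefel–Whitney classes

**Step 1: compute the classes.** *This step finds $p_1$ and $w_2$ of both manifolds.* For a complex vector bundle, $p_1=c_1^2-2c_2$ and $w_2=c_1\bmod2$. Rationally $p_1$ is additive, and $w_2$ is additive on bundles with $w_1=0$. From $c(\zeta)=(1+x)^q$ we get
$$p_1(\zeta)=q^2x^2-q(q-1)x^2=q\,x^2,\qquad w_2(\zeta)=q\,x\bmod2 .$$
Since $T\mathbb P^{p-1}\mathbb C\oplus\mathbb C\cong pL^*$, likewise $p_1(T\mathbb P^{p-1}\mathbb C)=p\,x^2$ and $w_2(T\mathbb P^{p-1}\mathbb C)=p\,x\bmod 2$. The total space of $\zeta$ has tangent bundle pulled back from $T\mathbb P^{p-1}\mathbb C\oplus\zeta$, and $N$ is a hypersurface in it with trivial normal bundle. So $TN\oplus\mathbb R\cong\pi^*(T\mathbb P^{p-1}\mathbb C\oplus\zeta)$ and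
$$p_1(N)=\pi^*\big((p+q)x^2\big)\in H^4(N;\mathbb Q),\qquad w_2(N)=\pi^*\big((p+q)x\big)\in H^2(N;\mathbb Z/2).$$
For $Q=\mathbb P^{p-1}\mathbb C\times S^{2q-1}$, the tangent bundle of the sphere is stably trivial, so $p_1(Q)=\mathrm{pr}_1^*(p\,x^2)$ and $w_2(Q)=\mathrm{pr}_1^*(p\,x)$.

**Step 2: compare.** *This step excludes pairs.* By (7), $\Phi^*\pi^*=\mathrm{pr}_1^*$. Since $\mathrm{pr}_1$ has a section, $\mathrm{pr}_1^*$ is injective.

*Case $p\ge3$.* Rational Pontryagin classes of closed smooth manifolds are invariant under homeomorphisms (S. P. Novikov, *Topological invariance of rational classes of Pontrjagin*, Dokl. Akad. Nauk SSSR 163 (1965)). So $\Phi^*p_1(N)=p_1(Q)$, that is $\mathrm{pr}_1^*((p+q)x^2)=\mathrm{pr}_1^*(p\,x^2)$. Hence $q\,x^2=0$ in $H^4(\mathbb P^{p-1}\mathbb C;\mathbb Q)$, which is false for $p\ge3$.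

*Case $p\ge2$, $q$ odd.* Stiefel–Whitney classes of closed manifolds are homotopy invariants (Wu). So $\Phi^*w_2(N)=w_2(Q)$ and $q\,x=0$ in $H^2(\mathbb P^{p-1}\mathbb C;\mathbb Z/2)$, which is false for $p\ge2$ and $q$ odd.

Hence $p=1$, or $p=2$ and $q$ is even. This completes the proof of Theorem A. $\square$

For $(p,q)=(3,3)$ the contradiction is $6x^2$ against $3x^2$ over $\mathbb P^2\mathbb C$. For $(2,3)$ it is $w_2(N)=\pi^*x\ne0$ against $w_2(\mathbb P^1\mathbb C\times S^5)=0$. For $p=2$, $q$ even, no contradiction can arise: $\zeta$ over $S^2$ is clutched by the loop $z\mapsto z^{\pm1}I_q$ in $SO(2q)$, which is $q$ times the generator of $\pi_1(SO(2q))=\mathbb Z/2$, so $\zeta$ is a trivial real bundle.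

## 9. Real and quaternionic lines

We prove Theorem B by rereading Sections 1 and 3–7 over $\mathbb F$. Let $f=\dim_{\mathbb R}\mathbb F$, let $\mathbb F^{p,q}$ be a right $\mathbb F$-space with $b(v,w)=\sum_{i\le p}\bar v_iw_i-\sum_{i>p}\bar v_iw_i$, and let $\Gamma\subset U(p,q;\mathbb F)$. Since $\Gamma$ is linear by assumption, no reduction is needed. Here is each place where $\mathbb C$ was used.

**Space, metric and the bound $p\le q$.** The homotopy $[v^++tv^-]$ retracts $X_{\mathbb F}$ to $\mathbb P^{p-1}\mathbb F$, so it is connected, and it is a nonempty proper open subset of the connected space $P(\mathbb F^{p+q})$, so it is noncompact. Hence $\Gamma$ is infinite, and the dimension count of Proposition 1 gives $p\le q$. Again $T_\ell X_{\mathbb F}=\mathrm{Hom}_{\mathbb F}(\ell,\ell^\perp)\cong\ell^\perp$ and $g=\mathrm{Re}\,b$. Changing $v$ to $vz$ with $|z|=1$ changes $u$ to $uz$, and $\mathrm{Re}\,b(uz,u'z)=\mathrm{Re}(\bar z\,b(u,u')z)=\mathrm{Re}\,b(u,u')$. So $g$ is well defined, and it is invariant.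

**Growth.** The function $\rho$ has the same definition and properties. The proof of Lemma 2 decomposes $v$ with real scalars $\cosh\rho,\sinh\rho$ only, and $b(v,u)=0$ for $u\in\ell^\perp$, so it holds unchanged. Steps 1–3 of Section 4 and Lemma 3 use only real tangent bundles, real metrics and the real spectral decomposition of $S$. The Cartan decomposition holds with $K=U(p;\mathbb F)\times U(q;\mathbb F)$ and the same matrices $a$. So (1), (2), (4) hold for singular values counted over $\mathbb F$.

**Limit planes.** Over $\mathbb R$ each singular value occurs $f$ times, and Theorem 4 applies with $d=f(p+q)$ and $k=fp\le d/2$. The planes $U_{fp}(\gamma)=kE^u$ and $U_{fq}(\gamma)=k(E^u\oplus E^0)$ are $\mathbb F$-subspaces orthogonal to each other as before, so $\xi(\eta)$ is an isotropic $\mathbb F$-subspace of $\mathbb F$-dimension $p$, $\theta(\eta)=\xi(\eta)^\perp$, and (5) holds. Lemma 5 is a statement about norms and singular values, with $\sigma_p,\sigma_{p+1}$ read as the real singular values of index $fp$ and $fp+1$. Lemma 6 uses compactness of $P(\mathbb F^{p+q})$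 and of $D$, and the inequality $|\mathrm{Re}\,b(x,y)|\le|x||y|$. Both hold over $\mathbb F$.

**Sphere bundle.** The maps $A_\eta$ are $\mathbb F$-linear and norm-preserving, and (6) is a homeomorphism $S^{fp-1}\times\partial\Gamma\to S^{fp-1}\times S^{fq-1}$. Fixing $v$ gives $\partial\Gamma\cong S^{fq-1}$. Divide by the group of unit scalars acting by $(v,\eta)z=(vz,\eta)$ and $(v,w)z=(vz,wz)$. Sending the class of $(v,w)$ to the $\mathbb F$-linear map $v\mathbb F\to\mathbb F^q$, $v\mapsto w$, identifies the quotient with a sphere bundle, so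
$$\mathbb P^{p-1}\mathbb F\times S^{fq-1}\cong S(\zeta)\ \text{ over }\ \mathbb P^{p-1}\mathbb F,\qquad \zeta=\mathrm{Hom}_{\mathbb F}(L,\mathbb F^q).\tag{8}$$
This is the first assertion of Theorem B. We now treat the three fields.

**The case $\mathbb F=\mathbb C$.** Nonexistence is Theorem A, applied to the image of $\Gamma$ in $PU(p,q)$. For existence take the groups of Section 2: for $p=1$ the preimage in $SU(1,q)$ of a cocompact lattice of $PU(1,q)$, and for $p=2$, $q=2n$ a cocompact lattice of $Sp(1,n)\subset U(2,2n)$.

**The case $\mathbb F=\mathbb H$.** For $p=1$, $X_{\mathbb H}$ is quaternionic hyperbolic space, and cocompact lattices of $Sp(1,q)$ exist (Borel). Let $p\ge2$ and suppose $\Gamma$ exists. For a positive definite Hermitian metric $\langle\cdot,\cdot\rangle$ on $L$, right $\mathbb H$-linear in the second variable, $u\mapsto\langle u,\cdot\rangle$ is a real isomorphism $L\cong\mathrm{Hom}_{\mathbb H}(L,\mathbb H)$. So $\zeta\cong qL_{\mathbb R}$ as a real bundle and $p_1(\zeta)=q\,p_1(L)$ rationally.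

The class $p_1(L)$ is nonzero. Restrict to $\mathbb P^1\mathbb H=S^4$, where $L$ is a complex rank-two bundle with $c_1=0$. Its unit sphere bundle is $\{(\ell,v):v\in\ell,|v|=1\}=S^7$. As $H^3(S^7)=H^4(S^7)=0$, the Gysin sequence shows that multiplication by the Euler class $c_2$ is an isomorphism $H^0(S^4)\to H^4(S^4)$. So $c_2$ is $\pm$ a generator and $p_1(L)=-2c_2\ne0$ rationally.

As in Section 8, $N=S(\zeta)$ has $TN\oplus\mathbb R\cong\pi^*(T\mathbb P^{p-1}\mathbb H\oplus\zeta)$, so $p_1(N)=\pi^*(p_1(T\mathbb P^{p-1}\mathbb H)+q\,p_1(L))$, while $p_1(\mathbb P^{p-1}\mathbb H\times S^{4q-1})=\mathrm{pr}_1^*\,p_1(T\mathbb P^{p-1}\mathbb H)$. By Novikov's theorem, (8), and injectivity of $\mathrm{pr}_1^*$, $q\,p_1(L)=0$ in $H^4(\mathbb P^{p-1}\mathbb H;\mathbb Q)$. Restricting to $\mathbb P^1\mathbb H$ gives a contradiction.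

**The case $\mathbb F=\mathbb R$.** Let $\tau=L$ be the tautological line bundle over $\mathbb P^{p-1}\mathbb R$. A Euclidean metric gives $\tau^*\cong\tau$, so $\zeta\cong q\tau$. By (8) its sphere bundle is fiber homotopically trivial. The group $\tilde J(B)$ consists of stable real vector bundles over $B$ up to stable fiber homotopy equivalence of sphere bundles, so the class of $q(\tau-1)$ vanishes in $\tilde J(\mathbb P^{p-1}\mathbb R)$. By Adams (*Vector fields on spheres*, Ann. of Math. 75 (1962); *On the groups $J(X)$ I–IV*, Topology 1963–66), $\tilde J(\mathbb P^n\mathbb R)$ is cyclic of order $2^{\varphi(n)}$, generated by the class of $\tau-1$. With $n=p-1$ this gives $2^{\varphi(p-1)}\mid q$. For example, $p=2$ requires $q$ even, because $\varphi(1)=1$, and $p=3$ requires $4\mid q$, because $\varphi(2)=2$. This completes the proof of Theorem B. $\square$
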